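\title{Gradient Young measures on a quasiconvex set that cannot be generated near the set}

\begin{abstract}
Let $K$ be a compact quasiconvex set of real $m\times n$ matrices and let $\nu$ be a probability measure on $K$ that satisfies Jensen's inequality for all quasiconvex functions. It has been conjectured that $\nu$ is generated by gradients with values in any prescribed neighborhood of $K$, as is the case for convex $K$. We show that this fails for all $n\ge 2$, $m\ge 6$. The counterexample is $K=S\cup\{0\}$, where $S$ is a $2$-torus, and $K$ is the common zero set of finitely many null Lagrangians. Periodic waves with gradients in $S$ generate a measure $\sigma$ with barycenter $0$, so the measures $t\sigma+(1-t)\delta_0$ satisfy Jensen's inequality. On the other hand, a gradient that is uniformly close to $K$ on a connected domain stays close to $S$ almost everywhere or close to $0$ almost everywhere. For $m=6$ we determine all admissible measures on $K$ and show that the conjectured conclusion fails exactly for $t\sigma+(1-t)\delta_0$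 with $0<t<1$.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $M^{m\times n}$ be the space of real $m\times n$ matrices and let $Q=(0,1)^n$. A continuous function $f:M^{m\times n}\to\mathbb{R}$ is \emph{quasiconvex} if
\[
\int_Q f(F+D\varphi(x))\,dx\ge f(F)\qquad\text{for all }F\in M^{m\times n},\ \varphi\in W^{1,\infty}_0(Q;\mathbb{R}^m),
\]
where $W^{1,\infty}_0(Q;\mathbb{R}^m)$ consists of the Lipschitz maps that vanish on $\partial Q$. The \emph{quasiconvex hull} of a compact set $K\subset M^{m\times n}$ is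
\[
K^{qc}=\{F: f(F)\le \sup\nolimits_K f\ \text{ for all quasiconvex } f:M^{m\times n}\to\mathbb{R}\},
\]
and $K$ is \emph{quasiconvex} if $K^{qc}=K$. For a compactly supported probability measure $\nu$ write $\langle\nu,f\rangle=\int f\,d\nu$ and $\bar\nu=\int F\,d\nu(F)$. We denote by $\mathcal{M}^{qc}(K)$ the set of probability measures $\nu$ supported on $K$ with $\langle\nu,f\rangle\ge f(\bar\nu)$ for all quasiconvex $f$. Finally, if $u_j:Q\to\mathbb{R}^m$ are Lipschitz maps with $Du_j$ bounded in $L^\infty$, we say that $Du_j$ \emph{generates} $\nu$ if $f(Du_j)\overset{*}{\rightharpoonup}\langle\nu,f\rangle$ in $L^\infty(Q)$ for every continuous $f$. The measure $\nu$ is then the (homogeneous) Young measure of the sequence: it records, in every subregion of $Q$, the limiting distribution of the values of $Du_j$.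

By a theorem of Kinderlehrer and Pedregal \cite{KP}, every $\nu\in\mathcal{M}^{qc}(K)$ is generated by some sequence of gradients. Testing with $f=\operatorname{dist}(\cdot,K)$ shows that $\operatorname{dist}(Du_j,K)\to0$ in $L^1(Q)$. This still allows $Du_j$ to be far from $K$ on sets of small measure, and such sets arise in practice: to glue two maps $u,\tilde u$ one uses a cutoff $\eta$, and in the transition layer
\[
D(\eta u+(1-\eta)\tilde u)=\eta Du+(1-\eta)D\tilde u+(u-\tilde u)\otimes D\eta .
\]
If $K$ is convex, $Du$ and $D\tilde u$ are near $K$, and $u-\tilde u$ is small, then the right-hand side is near $K$. If $K$ is only quasiconvex, the segment from $Du$ to $D\tilde u$ may leave the neighborhood of $K$. But $K^{qc}=K$ guarantees that $\bar\nu\in K$ for all $\nu\in\mathcal{M}^{qc}(K)$, so that averaging an oscillating gradient does not lead out of $K$, and one may hope to fill the layers by finer oscillations near $K$. This is the content of the following conjecture, posed in \cite{MPT}.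

\medskip
\noindent\textbf{Conjecture.} \emph{Let $K\subset M^{m\times n}$ be compact with $K^{qc}=K$ and let $\nu\in\mathcal{M}^{qc}(K)$. Then for every open set $U\supset K$ there are Lipschitz maps $u_j:Q\to\mathbb{R}^m$ with $Du_j$ bounded in $L^\infty$ such that $Du_j$ generates $\nu$ and $Du_j\in U$ a.e.}
\medskip

The statement is known when $K$ is compact and convex; this refines an earlier result of Zhang, who obtained $Du_j\in B(0,R)$ for a sufficiently large ball. If $\min(m,n)=1$, quasiconvexity is convexity and the conjecture reduces to this case. The most demanding test is a disconnected $K$ with a measure that charges two components: the conjecture then requires gradients that jump between the components with no layer at all. We show that this can be impossible.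

\subsection{Results}

Let $n\ge2$ and identify $\mathbb{R}^6$ with $\mathbb{C}^3$, so that $M^{6\times n}=\mathbb{C}^{3\times n}$, $A=(a_{pq})$, $|A|^2=\sum|a_{pq}|^2$. For $z,w,v\in\mathbb{C}$ let
\[
A(z,w,v)=\begin{pmatrix} z&0&0&\cdots&0\\ 0&w&0&\cdots&0\\ v&v&0&\cdots&0\end{pmatrix},
\]
and put
\[
L=\{A(z,w,v):z,w,v\in\mathbb{C}\},\qquad S=\{A(z,w,zw):|z|=|w|=1\},\qquad K=S\cup\{0\}.
\]
The set $S$ is a $2$-torus, and $|A|=2$ on $S$ because $|A(z,w,v)|^2=|z|^2+|w|^2+2|v|^2$. Let $\sigma$ be the image of normalized Haar measure,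
\[
\langle\sigma,f\rangle=\frac1{(2\pi)^2}\int_0^{2\pi}\!\!\int_0^{2\pi}f\big(A(e^{i\alpha},e^{i\beta},e^{i(\alpha+\beta)})\big)\,d\alpha\,d\beta,
\qquad \mu_t=t\sigma+(1-t)\delta_0\quad(0\le t\le1).
\]
Let $U^S_\varepsilon$ and $U^0_\varepsilon$ be the open $\varepsilon$-neighborhoods of $S$ and of $0$, and $U_\varepsilon=U^S_\varepsilon\cup U^0_\varepsilon$. For $\varepsilon\le\frac14$ we have $|A|>\frac74$ on $U^S_\varepsilon$ and $|A|<\frac14$ on $U^0_\varepsilon$. A \emph{null Lagrangian} is a continuous $g$ such that both $g$ and $-g$ are quasiconvex.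

\begin{theorem}\label{thm:A}
The set $K$ is compact and is the common zero set of finitely many null Lagrangians. Moreover $K^{qc}=K$, and $\mu_t\in\mathcal{M}^{qc}(K)$ for all $t\in[0,1]$.
\end{theorem}

\begin{theorem}[rigidity]\label{thm:B}
There is $\varepsilon_0=\varepsilon_0(n)\in(0,\frac14)$ with the following property. If $\Omega\subset\mathbb{R}^n$ is open and connected, $u:\Omega\to\mathbb{C}^3$ is locally Lipschitz and $Du\in U_{\varepsilon_0}$ a.e., then either $Du\in U^S_{\varepsilon_0}$ a.e.\ or $Du\in U^0_{\varepsilon_0}$ a.e.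
\end{theorem}

\begin{corollary}\label{cor:false}
The conjecture is false for all $n\ge2$, $m\ge6$. More precisely, let $K_m\subset M^{m\times n}$ and $\mu_t^m$ be the images of $K$ and $\mu_t$ under adding $m-6$ zero rows, and let $U$ be the open $\varepsilon_0$-neighborhood of $K_m$. Then $K_m$ is compact and quasiconvex, $\mu_t^m\in\mathcal{M}^{qc}(K_m)$, and for $0<t<1$ no sequence with $Du_j\in U$ a.e.\ generates $\mu^m_t$.
\end{corollary}

\begin{proof}
Let first $m=6$; only the last claim needs a proof. Let $f$ be continuous with $f=1$ on $U^S_{\varepsilon_0}$ and $f=0$ on $U^0_{\varepsilon_0}$. If $Du_j\in U_{\varepsilon_0}$ a.e., Theorem~\ref{thm:B} shows that $f(Du_j)$ is a.e.\ equal to a constant $c_j\in\{0,1\}$. If $Du_j$ generated $\mu_t$, then $c_j=\int_Qf(Du_j)\to\langle\mu_t,f\rangle=t\notin\{0,1\}$, which is impossible.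

Let $m>6$ and write a matrix as $(A,A')$, where $A$ consists of the first six rows. If $g$ is a null Lagrangian on $M^{6\times n}$, then $(A,A')\mapsto g(A)$ is one on $M^{m\times n}$, and so is each entry of $A'$. Hence $K_m$ is a common zero set of null Lagrangians. A null Lagrangian $g$ that vanishes on $K_m$ vanishes on $K_m^{qc}$, since $\pm g(F)\le\sup_{K_m}(\pm g)=0$ there; so $K_m^{qc}=K_m$. If $f$ is quasiconvex on $M^{m\times n}$, then $A\mapsto f(A,0)$ is quasiconvex (test with $(\varphi,0)$), so $\mu^m_t\in\mathcal{M}^{qc}(K_m)$. If $Du_j\in U$ generated $\mu_t^m$, the gradients of the first six components would lie in $U_{\varepsilon_0}$ and generate $\mu_t$, which we have excluded.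
\end{proof}

We do not decide the remaining dimensions $2\le m\le5$, $n\ge2$. The last result is not needed for the disproof; it shows that for this $K$ the failure is completely understood.

\begin{theorem}[classification]\label{thm:C}
$\mathcal{M}^{qc}(K)=\{\delta_A:A\in S\}\cup\{\mu_t:0\le t\le1\}$. The conclusion of the conjecture holds for $\delta_A$, $A\in K$, and for $\sigma=\mu_1$, and it fails exactly for the measures $\mu_t$ with $0<t<1$.
\end{theorem}

Section~\ref{sec:plane} explains the mechanism in the plane and outlines the proof of Theorem~\ref{thm:B}, which occupies Sections~\ref{sec:compact}--\ref{sec:rigid}. Theorem~\ref{thm:A} is proved in Section~\ref{sec:K} and Theorem~\ref{thm:C} in Section~\ref{sec:class}.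

\section{Waves in the plane}\label{sec:plane}

\subsection{Exact solutions}

Let $n=2$, let $G\subset\mathbb{R}^2$ be open and convex, and let $u\in C^2(G;\mathbb{C}^3)$ satisfy $Du\in S$. Write $Du=A(e^{ia},e^{ib},e^{i(a+b)})$ with real $C^1$ functions $a,b$. Each row gives one condition. Since $\partial_2u_1=0$, we get $\partial_2e^{ia}=\partial_1\partial_2u_1=0$, so $a=a(x_1)$. Since $\partial_1u_2=0$, we get $b=b(x_2)$. Since $\partial_1u_3=\partial_2u_3=e^{i(a+b)}$, we get $(\partial_1-\partial_2)e^{i(a+b)}=0$, that is, $a'(x_1)=b'(x_2)$. A function of $x_1$ that equals a function of $x_2$ is a constant $k$. So $Du$ is one of the following maps, which we define for every $n\ge2$.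

\begin{definition}
For $k,\alpha,\beta\in\mathbb{R}$ the \emph{wave} $\Pi_{k,\alpha,\beta}:\mathbb{R}^n\to S$ is
\[
\Pi_{k,\alpha,\beta}(x)=A\big(e^{i(kx_1+\alpha)},\,e^{i(kx_2+\beta)},\,e^{i(k(x_1+x_2)+\alpha+\beta)}\big).
\]
For $k\ne0$ let $P_{k,\alpha,\beta}(x)=\frac1{ik}\big(e^{i(kx_1+\alpha)},e^{i(kx_2+\beta)},e^{i(k(x_1+x_2)+\alpha+\beta)}\big)$, so that $DP_{k,\alpha,\beta}=\Pi_{k,\alpha,\beta}$ and $|P_{k,\alpha,\beta}|=\sqrt3/|k|$. For $k>0$ we call $\ell=1/k$ the \emph{wavelength}.
\end{definition}

As $k\to\infty$ the maps $P_{k,0,0}$ tend to $0$ uniformly while their gradients distribute over $S$ according to $\sigma$. This is why $\sigma$, and with it $\mu_t$, satisfies Jensen's inequality. It is also the difficulty in Theorem~\ref{thm:B}. At a fixed scale a wave of short wavelength cannot be told from $0$ by weak limits, so a compactness argument at one scale does not exclude a map that is a short wave in half of a ball and zero in the other half.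

\subsection{Modulated waves}

The concrete danger is a wave whose wavelength varies slowly and tends to $0$ at the boundary of a region. Let $\ell>0$ and $\Phi=(\varphi_1,\varphi_2)$ be smooth in a planar region $G$ and put $u=\frac{\ell}{i}(e^{i\varphi_1},e^{i\varphi_2},e^{i(\varphi_1+\varphi_2)})$. The rows of $Du-A(e^{i\varphi_1},e^{i\varphi_2},e^{i(\varphi_1+\varphi_2)})$ are unimodular multiples of $\ell\nabla\varphi_1-e_1-i\nabla\ell$, of $\ell\nabla\varphi_2-e_2-i\nabla\ell$, and of $(\ell\nabla\varphi_1-e_1)+(\ell\nabla\varphi_2-e_2)-i\nabla\ell$. Therefore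
\begin{equation}\label{eq:model}
\|\ell D\Phi-I\|\le\theta\ \text{ and }\ |\nabla\ell|\le\theta\quad\Longrightarrow\quad\operatorname{dist}(Du,S)\le(\sqrt6+\sqrt3)\,\theta .
\end{equation}
If moreover $\ell\to0$ at $\partial G$, then $|u|=\sqrt3\,\ell\to0$ there, and extending $u$ by zero would contradict Theorem~\ref{thm:B}.

For a single phase in one variable this does happen: on $x>0$ take $\ell=\theta x$ and $\varphi=\theta^{-1}\log x$, so that $\ell\varphi'=1$, $\ell'=\theta$ and $\ell(0+)=0$. In the plane the same $\ell$ must serve two phases. With $\ell=\theta x_1$ and $\varphi_1=\theta^{-1}\log x_1$, the choice $\varphi_2=x_2/(\theta x_1)$ gives $\ell\nabla\varphi_2=(-x_2/x_1,1)$, which is within $\theta$ of $e_2$ only in the narrow cone $|x_2|\le\theta x_1$.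

The obstruction is general. If $\ell D\Phi=I$ exactly on a convex set, then $\varphi_1=\varphi_1(x_1)$, $\varphi_2=\varphi_2(x_2)$ and $1/\ell=\varphi_1'(x_1)=\varphi_2'(x_2)$ is constant. If only $\|\ell D\Phi-I\|\le\theta$, then $\Phi$ changes the direction of every segment by an angle $O(\theta)$, however much $\ell$ varies along it. So $\Phi$ maps the vertices of an equilateral triangle to those of an almost equilateral one. Cutting a triangle into four, we see that the stretching factor of $\Phi$ changes by a factor $1+O(\theta)$ when the size of the triangle is halved. On a triangle of size $\ell(y)$ around $y$ the stretching factor is about $1/\ell(y)$. Comparing two points through a common triangle of size $\rho$ shows that $\ell$ varies at most like a small power of $\rho/\ell$. This is incompatible with $\ell\to 0$. A power cannot be avoided on the basis of the inequality alone: $\Phi(x)=|x|^{-\gamma}x$ on $\mathbb{R}^2\setminus\{0\}$ has $D\Phi=|x|^{-\gamma}(I-\gamma|x|^{-2}x\otimes x)$, so $\|\ell D\Phi-I\|=\gamma$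 with $\ell=|x|^\gamma$.

\subsection{Outline of the proof of Theorem~\ref{thm:B}}

A general $u$ with $Du\in U_\varepsilon$ does not come with $\ell$ and $\Phi$; they have to be constructed.
\begin{enumerate}
\item \emph{Compactness} (Section~\ref{sec:compact}). Limits of maps with $\operatorname{dist}(Du^j,K)\to0$ have gradient $0$ or a wave, and in the second case the convergence is strong. A stopping radius finds a scale at which a wave of nonzero frequency is seen.
\item \emph{Local wavelength} (Section~\ref{sec:good}). If $Du$ is close to a wave of wavelength $\ell$ on a ball of radius $10\ell$, the same holds, with no loss, at all nearby centers with a nearly equal wavelength.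
\item \emph{Phase map} (Section~\ref{sec:phase}). Local waves on a convex set are glued to a map $\Phi$ with $\ell D\Phi$ close to the projection onto $\mathbb{R}^2$.
\item \emph{Triangles} (Section~\ref{sec:triangles}). The wavelength obeys power bounds.
\item \emph{Propagation} (Section~\ref{sec:rigid}). The power bounds let step 2 be repeated with a fixed step size until a ball of unit size is filled with waves.
\end{enumerate}

\section{Notation and standard facts}\label{sec:facts}

$B_r(x)$ is the open ball, $B_r=B_r(0)$, and $\operatorname{av}_Bg=|B|^{-1}\int_Bg$. On $\mathbb{C}^{3\times n}$ we use the real inner product $A:A'=\operatorname{Re}\sum a_{pq}\bar a'_{pq}$, and $\|\cdot\|$ is the operator norm of a linear map $\mathbb{R}^n\to\mathbb{R}^2$. A locally Lipschitz map on a convex open set with $|Du|\le\Gamma$ a.e.\ is $\Gamma$-Lipschitz; together with the Arzel\`a--Ascoli theorem this provides all uniformly convergent subsequences below. If $u^j\to u$ uniformly and $Du^j$ is bounded in $L^\infty$, then $Du^j\overset{*}{\rightharpoonup}Du$.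 We use the following facts.

\begin{itemize}
\item[(F1)] \emph{Jacobians.} For Lipschitz $f,g$ with values in $\mathbb{C}$,
\[
\partial_1f\,\partial_2g-\partial_2f\,\partial_1g=\partial_1(f\,\partial_2g)-\partial_2(f\,\partial_1g)
\]
in the sense of distributions (for smooth functions by symmetry of second derivatives, in general by mollification). Two consequences: the left-hand side has integral $0$ over $Q$ if $f,g$ vanish on $\partial Q$ (extend by zero and test with a function equal to $1$ near $\overline Q$); and it converges weakly-$*$ along uniformly Lipschitz, uniformly convergent sequences $f_j,g_j$ on a ball, because $f_j\partial_qg_j\overset{*}{\rightharpoonup}f\partial_qg$.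
\item[(F2)] \emph{Lower semicontinuity.} If $g_j\overset{*}{\rightharpoonup}g$ in $L^\infty(B)$, then $\int_B|g|\le\liminf\int_B|g_j|$.
\item[(F3)] \emph{Periodic averages.} If $g$ is continuous and $\mathbb{Z}^n$-periodic, then $g(N\,\cdot)\overset{*}{\rightharpoonup}\int_Qg$ as $N\to\infty$.
\item[(F4)] \emph{Vitali's lemma.} A finite family of balls has a disjoint subfamily such that the concentric balls of triple radius cover the union of the family.
\item[(F5)] \emph{Lebesgue points and maximal function.} For $g\in L^1_{\mathrm{loc}}$, a.e.\ $x$ satisfies $\operatorname{av}_{B_r(x)}|g-g(x)|\to0$ as $r\to 0$. For $g\in L^1(\mathbb{R}^n)$ the function $\mathsf{M}g(x)=\sup_{r>0}\operatorname{av}_{B_r(x)}|g|$ satisfies $|\{\mathsf{M}g>s\}|\le C(n)\|g\|_{L^1}/s$.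
\end{itemize}

\section{The set $K$ and the measures $\mu_t$}\label{sec:K}

Linear conditions confine us to $L$. To cut $K$ out of $L$ we need quadratic null Lagrangians whose restrictions to $L$ are products of the coordinates $z,w,v$. Let
\[
N_{12}=a_{11}a_{22}-a_{12}a_{21},\qquad N_{13}=a_{11}\bar a_{32}-a_{12}\bar a_{31},\qquad N_{23}=\bar a_{31}a_{22}-\bar a_{32}a_{21}.
\]
At $A=Du$ these are the Jacobians of (F1) for the pairs $(u_1,u_2)$, $(u_1,\bar u_3)$, $(\bar u_3,u_2)$. Each $N$ is a real-quadratic form, so $N(F+D\varphi)=N(F)+\lambda_F(D\varphi)+N(D\varphi)$ with $\lambda_F$ real-linear, and the last two terms have integral $0$ for $\varphi\in W^{1,\infty}_0$. Hence the real and imaginary parts of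
\[
g_1=N_{12}-a_{31},\qquad g_2=N_{13}-\bar a_{22},\qquad g_3=N_{23}-\bar a_{11}
\]
are null Lagrangians. Let $\mathcal{N}$ be the finite family consisting of $\operatorname{Re}g_p$, $\operatorname{Im}g_p$ ($p=1,2,3$) and a basis of the real linear functionals that vanish on $L$.

\begin{lemma}\label{lem:zero}
$K=\{A:g(A)=0\text{ for all }g\in\mathcal{N}\}$.
\end{lemma}

\begin{proof}
The linear functionals vanish exactly on $L$, and at $A(z,w,v)$ the equations $g_1=g_2=g_3=0$ read
\[
zw=v,\qquad z\bar v=\bar w,\qquad w\bar v=\bar z .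
\]
They hold at $0$, and on $S$ because $z\overline{zw}=\bar w$ and $w\overline{zw}=\bar z$ when $|z|=|w|=1$. Conversely, if $z=0$, the first two equations give $v=0$ and $w=0$. If $z\ne0$, the third gives $w\ne0$, and inserting $v=zw$ into the second and third gives $|z|^2\bar w=\bar w$ and $|w|^2\bar z=\bar z$, so $|z|=|w|=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$K$ is compact. If $g\in\mathcal{N}$ and $F\in K^{qc}$, then $\pm g(F)\le\sup_K(\pm g)=0$. So $F\in K$ by Lemma~\ref{lem:zero}.

Each entry of $\bar\sigma$ is zero or the mean of $e^{i\alpha}$, $e^{i\beta}$ or $e^{i(\alpha+\beta)}$, so $\bar\sigma=0$ and $\bar\mu_t=0$. Since $\langle\mu_t,f\rangle=t\langle\sigma,f\rangle+(1-t)f(0)$, it suffices to show $\langle\sigma,f\rangle\ge f(0)$ for quasiconvex $f$. Let $P_N=P_{2\pi N,0,0}$ and $Q_\delta=(\delta,1-\delta)^n$. Choose $\eta\in C_c^\infty(Q)$ with $0\le\eta\le1$, $\eta=1$ on $Q_\delta$, $|D\eta|\le C/\delta$. The map $\varphi=\eta P_N$ has $D\varphi=\eta DP_N+P_N\otimes D\eta$, so $|D\varphi|\le2+\sqrt3C/(2\pi N\delta)\le3$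 for large $N$, and $D\varphi=DP_N$ on $Q_\delta$. Since $|Q\setminus Q_\delta|\le2n\delta$,
\[
f(0)\le\int_Qf(D\varphi)\le\int_{Q_\delta}f(DP_N)+2n\delta\sup_{|A|\le3}|f| .
\]
As $DP_N=DP_1(N\,\cdot)$ and $\int_Qf(DP_1)=\langle\sigma,f\rangle$, (F3) shows that the integral on the right tends to $|Q_\delta|\langle\sigma,f\rangle$ as $N\to\infty$. Now let $\delta\to0$.
\end{proof}

\begin{remark}
The point $0$ cannot be left out: $f(0)\le\langle\sigma,f\rangle\le\sup_Sf$ for quasiconvex $f$, and $S^{qc}\subset K^{qc}=K$, so $S^{qc}=S\cup\{0\}$. The connected set $S$ has a disconnected quasiconvex hull.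
\end{remark}

\begin{remark}
In the layer where $\eta$ decreases from $1$ to $0$, the gradient $D\varphi$ is close to $\eta DP_N$, and where $\eta=\frac12$ this matrix has distance $1$ from $K$. The layer has small measure, so $\operatorname{dist}(D\varphi,K)$ is small in $L^1$. If $\eta$ is supported in a smaller cube, the same construction gives a gradient that is near $S$ and equal to $0$ on sets of fixed positive measure. Thus Theorem~\ref{thm:B} has no analogue for closeness in $L^1$; it says that the layer cannot be removed.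
\end{remark}

\begin{remark}
The third row couples the two phases. The first two columns of $A(z,w,v)$ are $(z,0,v)$ and $(0,w,v)$; they are linearly dependent over $\mathbb{R}$ only if two of $z,w,v$ vanish. Two points of $S$ that agree in two of the coordinates $z,w,zw$ are equal, and points of $S$ have no zero coordinate, so no two points of $K$ differ by a matrix of rank one. Without the third row, $\operatorname{diag}(1,w)$ and $\operatorname{diag}(-1,w)$ differ by a rank-one matrix; since quasiconvex functions are convex along rank-one lines, the midpoint $\operatorname{diag}(0,w)$ would lie in the hull.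
\end{remark}

\section{Compactness}\label{sec:compact}

The computation of Section~\ref{sec:plane} survives weak limits, because $K$ is defined by weakly continuous functions.

\begin{lemma}\label{lem:compact}
Let $B\subset\mathbb{R}^n$ be an open ball and let $u^j:B\to\mathbb{C}^3$ be uniformly Lipschitz with $\int_B\operatorname{dist}(Du^j,K)\to0$ and $u^j\to u$ uniformly. Then either
\begin{itemize}
\item[(a)] $Du=0$ a.e., or
\item[(b)] $Du=\Pi_{k,\alpha,\beta}$ a.e.\ for some $k,\alpha,\beta\in\mathbb{R}$, and $Du^j\to Du$ in $L^1(B)$.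
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The limit has gradient in $K$.} Let $g\in\mathcal{N}$. By (F1), $g(Du^j)\overset{*}{\rightharpoonup}g(Du)$. Since $g$ vanishes on $K$ and is Lipschitz on bounded sets, $|g(Du^j)|\le C\operatorname{dist}(Du^j,K)\to0$ in $L^1$. So $g(Du)=0$, and $Du=A(Z,W,V)\in K$ a.e.\ by Lemma~\ref{lem:zero}.

\emph{No mixing of $S$ and $0$.} Since $\partial_qu_1=0$ for $q\ne1$ and the slices of $B$ are convex, $u_1$ is a Lipschitz function of $x_1$, so $Z=Z(x_1)$. In the same way $W=W(x_2)$. The indicator function $\chi$ of $\{Du\in S\}$ equals both $|Z(x_1)|^2$ and $|W(x_2)|^2$ a.e. The first form gives $\partial_q\chi=0$ for $q\ne1$, the second gives $\partial_1\chi=0$. So $\chi$ is constant. If $\chi=0$ we are in case (a).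

\emph{The case $\chi=1$.} Now $|Z|=|W|=1$ and $V=Z(x_1)W(x_2)$. From $\partial_1u_3=\partial_2u_3=V$ we get $(\partial_1-\partial_2)V=\partial_1\partial_2u_3-\partial_2\partial_1u_3=0$ in the sense of distributions. Let $I_1\times I_2\times H\subset B$ be an open box. Test with $h_1(x_1)h_2(x_2)\kappa(x_3,\dots,x_n)$, where $h_p\in C_c^\infty(I_p;\mathbb{C})$ and $\int\kappa=1$:
\[
\int Zh_1'\int Wh_2=\int Zh_1\int Wh_2' .
\]
Fix $h_2$ with $\int Wh_2=1$, which is possible since $W\ne0$. Then $\int Zh_1'=c\int Zh_1$ for all $h_1$, with $c=\int Wh_2'$. So $Z'=-cZ$ on $I_1$, $Z$ is a multiple of $e^{-cx_1}$, and $|Z|=1$ forces $-c=ik$ with $k\in\mathbb{R}$. Fixing instead $h_1$ with $\int Zh_1=1$ gives $W'=c'W$ on $I_2$. Then $0=(\partial_1-\partial_2)(ZW)=(ik-c')ZW$, so $c'=ik$. Thus $Z,W$ are smooth, and $k=\operatorname{Im}(\bar Z\partial_1Z)$ is constant on every box, hence on $B$. The unimodular functions $e^{-ikx_1}Z$ and $e^{-ikx_2}W$ have zero gradient, so they are constants $e^{i\alpha}$, $e^{i\beta}$.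

\emph{Strong convergence.} Here we use that $S$ lies on the sphere that bounds $K$. From $|A|\le2+\operatorname{dist}(A,K)$, and since $\operatorname{dist}(Du^j,K)$ is bounded and tends to $0$ in $L^1$, we get $\limsup\int_B|Du^j|^2\le4|B|$. Also $|Du|^2=4$ and $\int_BDu^j:Du\to4|B|$. Hence
\[
\limsup\int_B|Du^j-Du|^2\le4|B|-8|B|+4|B|=0.\qedhere
\]
\end{proof}

In case (a) nothing is gained: the $Du^j$ may be waves with $k_j\to\infty$. To see these waves we must choose the scale. For a Lipschitz map $u$ on $B_r(x)$ let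
\[
d_u(x,r)=\min_{A\in S}\operatorname{av}_{B_r(x)}|Du-A| .
\]
If $Du(x)$ is near $S$, then $d_u(x,r)$ is small for small $r$. If $u$ is uniformly small, then $Du$ has small mean on large balls and $d_u(x,r)$ is near $2$. At an intermediate scale $Du$ resembles neither $0$ nor a constant in $S$.

\begin{lemma}[stopping radius]\label{lem:stop}
Let $u:B_R(x)\to\mathbb{C}^3$ be Lipschitz with $\sup|u|=\delta$ and $n\delta\le R$. Let $x$ be a Lebesgue point of $Du$ with $\operatorname{dist}(Du(x),S)<\frac12$. Then $d_u(x,r)=\frac12$ for some $r\in(0,n\delta)$.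
\end{lemma}

\begin{proof}
Since $Du(x)\neq0$, we have $\delta>0$. Let $|Du|\le\Gamma$. For $s<r$ the averages of $|Du-A|\in[0,\Gamma+2]$ over $B_s(x)$ and $B_r(x)$ differ by at most $(\Gamma+2)(1-(s/r)^n)$, uniformly in $A\in S$; so $d_u(x,\cdot)$ is continuous on $(0,R]$. It tends to $\operatorname{dist}(Du(x),S)<\frac12$ as $r\to0$. By the divergence theorem $\int_{B_r(x)}Du=\int_{\partial B_r(x)}u\otimes\mathbf{n}$ with the outer normal $\mathbf{n}$, and $|\partial B_r|=n|B_r|/r$. So $|\operatorname{av}_{B_r(x)}Du|\le n\delta/r$, and $\operatorname{av}_{B_r(x)}|Du-A|\ge|A|-n\delta/r=2-n\delta/r$ for $A\in S$. Thus $d_u(x,n\delta)\ge1$, and the intermediate value theorem applies.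
\end{proof}

\begin{lemma}[blow-up]\label{lem:blow}
Let $M\ge1$ and let $v^j:B_M\to\mathbb{C}^3$ be uniformly Lipschitz with $v^j(0)=0$, $\int_{B_M}\operatorname{dist}(Dv^j,K)\to0$ and $d_{v^j}(0,1)=\frac12$. Then there are a subsequence, $\kappa,\alpha,\beta\in\mathbb{R}$ with $|\kappa|\ge\frac15$, and $a\in\mathbb{C}^3$ such that $Dv^j\to\Pi_{\kappa,\alpha,\beta}$ in $L^1(B_M)$ and $v^j\to a+P_{\kappa,\alpha,\beta}$ uniformly on $B_M$.
\end{lemma}

\begin{proof}
Pass to a subsequence such that $v^j\to v$ uniformly and the minimizers $A_j\in S$ in $d_{v^j}(0,1)$ converge to $A\in S$. By (F2), $\operatorname{av}_{B_1}|Dv-A|\le\frac12$. This excludes $Dv=0$, which would give $2\le\frac12$. So Lemma~\ref{lem:compact}(b) holds: $Dv^j\to Dv=\Pi:=\Pi_{\kappa,\alpha,\beta}$ in $L^1(B_M)$. Since $|d_{v^j}(0,1)-d_v(0,1)|\le\operatorname{av}_{B_1}|Dv^j-Dv|$, we have $d_v(0,1)=\frac12$. For $y\in B_1$, the inequality $|e^{is}-1|\le|s|$ gives $|\Pi(y)-\Pi(0)|^2\le\kappa^2(y_1^2+y_2^2+2(y_1+y_2)^2)\le5\kappa^2$. As $\Pi(0)\in S$, this yields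 $\frac12\le\sqrt5|\kappa|$, so $|\kappa|\ge\frac15$. Finally $v-P_{\kappa,\alpha,\beta}$ has zero gradient.
\end{proof}

\section{The local wavelength}\label{sec:good}

\subsection*{Constants} Put
\[
C_1=12\cdot2^{n+1}\pi,\qquad C_2=2\cdot10^nC_1,\qquad C_3=4\cdot20^nC_1,\qquad C_4=40\cdot60^nC_3 .
\]
Let $\Lambda(\theta)=\sin(\frac\pi3+8\theta)/\sin(\frac\pi3-8\theta)$. As $\Lambda(\theta)^3/\cos4\theta\to1$ for $\theta\to0$, there is $\theta_0\in(0,\frac1{20}]$ with $\Lambda(\theta)^3/\cos4\theta\le2^{1/8}$ for $0<\theta\le\theta_0$. We fix once and for all $\tau>0$, depending only on $n$, with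
\begin{equation}\label{eq:tau}
\tau<\tfrac12\,80^{-n},\qquad C_3\tau\le\tfrac1{20},\qquad C_4\tau\le\theta_0 .
\end{equation}

A wave determines its frequency and phases in a stable way, provided it is observed on a ball comparable to its wavelength.

\begin{lemma}\label{lem:compare}
If $k\in\mathbb{R}$ and $\operatorname{av}_{B_1(y)}|\Pi_{1,\alpha,\beta}-\Pi_{k,\alpha',\beta'}|\le\delta\le2^{-n-1}$, then $|k-1|\le C_1\delta$, and for $x\in B_{10}(y)$
\[
|e^{i(x_1+\alpha)}-e^{i(kx_1+\alpha')}|\le C_1\delta,\qquad|e^{i(x_2+\beta)}-e^{i(kx_2+\beta')}|\le C_1\delta .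
\]
\end{lemma}

\begin{proof}
Since $\Pi_{k,\alpha,\beta}(y+\cdot)=\Pi_{k,\alpha+ky_1,\beta+ky_2}$, we may take $y=0$. Let $\kappa=k-1$ and $g(x)=\operatorname{dist}(\kappa x_1+\alpha'-\alpha,2\pi\mathbb{Z})$. For real $s$ we have $\frac2\pi\operatorname{dist}(s,2\pi\mathbb{Z})\le|1-e^{is}|\le\operatorname{dist}(s,2\pi\mathbb{Z})$. Looking at the $(1,1)$ entry, we get $\operatorname{av}_{B_1}g\le\frac\pi2\delta$. For $0\le h\le\frac12$ and $x\in B_{1/2}$ we have $\operatorname{dist}(\kappa h,2\pi\mathbb{Z})\le g(x)+g(x+he_1)$, with both points in $B_1$. Averaging over $B_{1/2}$ gives $\operatorname{dist}(\kappa h,2\pi\mathbb{Z})\le2\cdot2^n\cdot\frac\pi2\delta=2^n\pi\delta\le\frac\pi2$. The continuous function $h\mapsto\kappa h$ starts at $0$ and stays within $\frac\pi2$ of $2\pi\mathbb{Z}$, so it stays in $[-\frac\pi2,\frac\pi2]$, where the distance to $2\pi\mathbb{Z}$ is $|\kappa h|$. With $h=\frac12$ we get $|\kappa|\le2^{n+1}\pi\delta$. Some point of $B_1$ has $g\le\frac\pi2\delta$, and $g$ is $|\kappa|$-Lipschitz, so $g\le\frac\pi2\delta+11|\kappa|\le C_1\delta$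 on $B_{10}$. This is the first estimate. The $(2,2)$ entry, with $x_2,\beta,\beta'$ in place of $x_1,\alpha,\alpha'$, gives the second.
\end{proof}

\begin{definition}
Let $u$ be locally Lipschitz in an open set $\Omega$. A pair $(x,\ell)$ with $\ell>0$ is \emph{good} if $B_{10\ell}(x)\subset\Omega$ and $\operatorname{av}_{B_{10\ell}(x)}|Du-\Pi_{1/\ell,\alpha,\beta}|\le\tau$ for some $\alpha,\beta\in\mathbb{R}$, called \emph{phases} of the pair.
\end{definition}

The pair $(x,\ell)$ is good for $u$ if and only if $(0,1)$ is good for $y\mapsto\ell^{-1}u(x+\ell y)$, because $\Pi_{1/\ell,\alpha,\beta}(x+\ell y)=\Pi_{1,\alpha+x_1/\ell,\beta+x_2/\ell}(y)$. The condition $Du\in U_\varepsilon$ is invariant under the same scaling. This is where uniform closeness to $K$ enters the proof: it is available at every point and every scale with the same $\varepsilon$.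

The next lemma moves the center of a good pair. The new pairs are good with the \emph{same} $\tau$, so the lemma can be applied any number of times. The reason is that goodness only serves to exclude case (a) of Lemma~\ref{lem:compact}; once it is excluded, $Du$ is much closer than $\tau$ to some wave on a larger ball.

\begin{lemma}[continuation]\label{lem:cont}
There is $\varepsilon_1=\varepsilon_1(n)\in(0,\frac14]$ with the following property. If $B_{20\ell}(x)\subset\Omega$, $Du\in U_{\varepsilon_1}$ a.e.\ in $B_{20\ell}(x)$ and $(x,\ell)$ is good, then there is $\ell'$ with $|\ell'/\ell-1|\le\frac1{10}$ such that $(x',\ell')$ is good whenever $|x'-x|\le2\ell$.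
\end{lemma}

\begin{proof}
Otherwise, after scaling to $x=0$, $\ell=1$, there are $u^j:B_{20}\to\mathbb{C}^3$ with $u^j(0)=0$, $Du^j\in U_{1/j}$ a.e.\ and $(0,1)$ good with phases $\alpha_j,\beta_j\in[0,2\pi]$, for which no such $\ell'$ exists. Along a subsequence $\alpha_j\to\alpha$, $\beta_j\to\beta$ and $u^j\to u$ uniformly. By (F2), $\operatorname{av}_{B_{10}}|Du-\Pi_{1,\alpha,\beta}|\le\tau<2$, so $Du\ne0$. Lemma~\ref{lem:compact} on $B_{20}$ gives $Du^j\to Du=\Pi_{k,\alpha',\beta'}$ in $L^1(B_{20})$. Then $\operatorname{av}_{B_1}|\Pi_{k,\alpha',\beta'}-\Pi_{1,\alpha,\beta}|\le10^n\tau\le2^{-n-1}$, and Lemma~\ref{lem:compare} gives $|k-1|\le10^nC_1\tau\le\frac12$. Put $\ell'=1/k$; then $|\ell'-1|=|k-1|/k\le C_2\tau\le C_3\tau\le\frac1{10}$. For $|x'|\le2$ we have $B_{10\ell'}(x')\subset B_{13}$ and $10\ell'\ge9$, so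
\[
\operatorname{av}_{B_{10\ell'}(x')}|Du^j-\Pi_{k,\alpha',\beta'}|\le|B_9|^{-1}\|Du^j-\Pi_{k,\alpha',\beta'}\|_{L^1(B_{20})}\to0
\]
uniformly in $x'$. For large $j$ all these pairs $(x',\ell')$ are good, a contradiction.
\end{proof}

\begin{lemma}[overlapping pairs]\label{lem:overlap}
Let $(x,\ell)$ and $(x',\ell')$ be good with phases $(\alpha,\beta)$ and $(\alpha',\beta')$, and let $|x-x'|\le4\ell$ and $\ell'/\ell\in[\frac12,2]$. Then $|\ell'/\ell-1|\le C_3\tau$, and for $y\in B_{10\ell}(x)$
\[
|e^{i(y_1/\ell+\alpha)}-e^{i(y_1/\ell'+\alpha')}|\le C_3\tau,\qquad|e^{i(y_2/\ell+\beta)}-e^{i(y_2/\ell'+\beta')}|\le C_3\tau .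
\]
\end{lemma}

\begin{proof}
We have $B_\ell(x)\subset B_{5\ell}(x')\subset B_{10\ell'}(x')$ and $10\ell'\le20\ell$. Comparing both waves with $Du$ on $B_\ell(x)$ gives
\[
\operatorname{av}_{B_\ell(x)}|\Pi_{1/\ell,\alpha,\beta}-\Pi_{1/\ell',\alpha',\beta'}|\le10^n\tau+20^n\tau\le\delta:=2\cdot20^n\tau\le 4^{-n}\le2^{-n-1}.
\]
Substitute $y=\ell\tilde y$ and apply Lemma~\ref{lem:compare} with $k=\ell/\ell'$. This gives the phase estimates with $C_1\delta$, and $|\ell'/\ell-1|=(\ell'/\ell)|k-1|\le2C_1\delta=C_3\tau$.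
\end{proof}

\section{Atlases and the phase map}\label{sec:phase}

Lemma~\ref{lem:cont} alone does not reach far. Each step may change the wavelength by a fixed factor and has length comparable to the wavelength, so the steps might form a convergent series, as in the example $\ell=\theta x$ of Section~\ref{sec:plane}. To exclude this we consider all good pairs on a convex set at once. This section and the next do not use the assumption $Du\in U_\varepsilon$.

\begin{definition}
Let $D\subset\Omega$ be compact and convex. An \emph{atlas} on $D$ is a function $\ell:D\to(0,\infty)$ such that $(x,\ell(x))$ is good for all $x\in D$, and $\ell(x')/\ell(x)\in[\frac12,2]$ whenever $x,x'\in D$ and $|x-x'|\le\ell(x)$.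
\end{definition}

No continuity or measurability of $\ell$ is required. Finitely many balls $B_{\ell(x)}(x)$ cover $D$, so $0<\inf_D\ell\le\sup_D\ell<\infty$. The crude bound in the definition improves itself.

\begin{lemma}\label{lem:improve}
If $\ell$ is an atlas on $D$, $x,x'\in D$ and $|x-x'|\le4\ell(x)$, then $|\ell(x')/\ell(x)-1|\le C_3\tau\le\frac1{20}$.
\end{lemma}

\begin{proof}
Divide the segment $[x,x']\subset D$ into eight equal parts of length at most $\ell(x)/2$, with division points $x=x^0,\dots,x^8=x'$. Suppose $\ell(x^i)/\ell(x)\in[0.95^i,1.05^i]$ for some $i<8$. As $0.95^8>\frac12$, we have $|x^{i+1}-x^i|\le\ell(x^i)$, so $\ell(x^{i+1})/\ell(x^i)\in[\frac12,2]$ by definition and then $\ell(x^{i+1})/\ell(x^i)\in[0.95,1.05]$ by Lemma~\ref{lem:overlap}. By induction $\ell(x')/\ell(x)\in[0.95^8,1.05^8]\subset[\frac12,2]$, and Lemma~\ref{lem:overlap} applies to $x,x'$ directly.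
\end{proof}

Write $x=(x',x'')\in\mathbb{R}^2\times\mathbb{R}^{n-2}$ and let $J:\mathbb{R}^n\to\mathbb{R}^2$, $Jx=x'$. The phases are defined only modulo $2\pi$, so we glue the exponentials by a partition of unity and take the argument afterwards.

\begin{lemma}[phase map]\label{lem:phase}
Let $\ell$ be an atlas on $D$. There is a map $\Phi$ into $\mathbb{R}^2$, of class $C^1$ in a neighborhood of $D$, with $\|\ell(y)D\Phi(y)-J\|\le C_4\tau$ for all $y\in D$.
\end{lemma}

\begin{proof}
Fix phases $\alpha(x),\beta(x)$ for each $x\in D$. Cover $D$ by finitely many balls $B_{\ell(x)/10}(x)$. By (F4) there are disjoint balls $B_{\ell_i/10}(x_i)$, $\ell_i=\ell(x_i)$, with $D\subset\bigcup_iB_{3\ell_i/10}(x_i)\subset O:=\bigcup_iB_{\ell_i/2}(x_i)$. Let $\eta\in C_c^\infty(B_1)$ with $0\le\eta\le1$, $\eta=1$ on $B_{1/2}$, $|\nabla\eta|\le3$. Put $\eta_i=\eta((\cdot-x_i)/\ell_i)$, $s=\sum_i\eta_i$, which is at least $1$ on $O$, and $\psi_i=\eta_i/s$ on $O$. Then $\sum_i\psi_i=1$ and $\sum_i\nabla\psi_i=0$.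

Fix $y\in D$ and call $i$ \emph{active} if $|y-x_i|<\ell_i$; for all other $i$ the functions $\eta_i,\psi_i$ vanish at $y$ with their gradients. For active $i$ we have $\ell_i\in[\ell(y)/2,2\ell(y)]$, so the disjoint balls $B_{\ell_i/10}(x_i)$ have radius at least $\ell(y)/20$ and lie in $B_{3\ell(y)}(y)$. Hence at most $60^n$ indices are active, and at $y$
\[
\sum_i|\nabla\psi_i|\le\sum_i\frac{|\nabla\eta_i|}{s}+\sum_i\frac{\eta_i|\nabla s|}{s^2}\le2\sum_i|\nabla\eta_i|\le2\cdot60^n\cdot\frac{6}{\ell(y)} .
\]
Let $Z_i(x)=e^{i(x_1/\ell_i+\alpha(x_i))}$, $\zeta=\sum_i\psi_iZ_i$ on $O$, and $Z(x)=e^{i(x_1/\ell(y)+\alpha(y))}$. For active $i$, Lemma~\ref{lem:overlap} for the pairs $(x_i,\ell_i)$ and $(y,\ell(y))$ gives $|Z_i(y)-Z(y)|\le C_3\tau$ and $|\ell(y)/\ell_i-1|\le C_3\tau$. Since $\nabla Z_i$ is $Z_ie_1/\ell_i$ times the imaginary unit, and likewise for $Z$, we get $\ell(y)|\nabla Z_i(y)-\nabla Z(y)|\le2C_3\tau$. At the point $y$,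
\[
\zeta-Z=\sum_i\psi_i(Z_i-Z),\qquad\nabla\zeta-\nabla Z=\sum_i\psi_i(\nabla Z_i-\nabla Z)+\sum_i(Z_i-Z)\nabla\psi_i .
\]
Therefore $\zeta(y)=Z(y)(1+a)$ and $\ell(y)\nabla\zeta(y)=Z(y)(ie_1+b)$ with $|a|\le C_3\tau\le\frac1{20}$ and $|b|\le(2+12\cdot60^n)C_3\tau$.

In particular $\zeta\ne0$ on $D$, hence on a $\delta$-neighborhood of $D$ contained in $O$. This neighborhood is convex, so there $\zeta=|\zeta|e^{i\varphi_1}$ with $\varphi_1$ smooth and $\nabla\varphi_1=\operatorname{Im}(\nabla\zeta/\zeta)$. For $y\in D$,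
\[
|\ell(y)\nabla\varphi_1(y)-e_1|\le\Big|\frac{ie_1+b}{1+a}-ie_1\Big|=\frac{|b-iae_1|}{|1+a|}\le2(|a|+|b|)\le2(3+12\cdot60^n)C_3\tau .
\]
The same construction with $x_2$ and $\beta$ gives $\varphi_2$ with the same bound for $\ell(y)\nabla\varphi_2(y)-e_2$. For $\Phi=(\varphi_1,\varphi_2)$ the operator norm is at most $\sqrt2$ times this bound, which is less than $C_4\tau$.
\end{proof}

\section{Power bounds for the wavelength}\label{sec:triangles}

We choose the convex sets so that every point lies in a horizontal equilateral triangle of full size. Let $T\subset\mathbb{R}^2$ be the closed equilateral triangle of side $1$ centered at $0$; its inradius $1/(2\sqrt3)$ exceeds $\frac14$ and its circumradius is $1/\sqrt3$. Let $D^*=T\times\{|x''|\le1\}$ (for $n=2$, $D^*=T$) and $D_\rho=x_0+\rho D^*$. Since $\frac13+1<1.2^2$,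
\begin{equation}\label{eq:Drho}
B_{\rho/4}(x_0)\subset D_\rho\subset B_{1.2\rho}(x_0).
\end{equation}

\begin{lemma}\label{lem:power}
Let $\ell$ be an atlas on $D_\rho$ with $\ell_0:=\ell(x_0)\le\rho$, and let $q=\rho/\ell_0$. Then
\[
\tfrac1{32}\,\ell_0\,q^{-1/2}\le\ell(y)\le16\,\ell_0\,q^{1/4}\qquad\text{for all }y\in D_\rho .
\]
\end{lemma}

\begin{proof}
Let $\Phi$ be the phase map, $\theta=C_4\tau\le\theta_0\le\frac1{20}$ and $\Lambda=\Lambda(\theta)$.

\emph{Step 1: directions are almost preserved.} Let $y,y+h\in D_\rho$ with $h'=Jh\ne0$ and $|h|\le2|h'|$. For $v\in\mathbb{R}^2$ let $v_\parallel$ and $v_\perp$ be the components along and orthogonal to $h'$. At each point $p$ of the segment $[y,y+h]\subset D_\rho$ the vector $v=D\Phi(p)h$ satisfies $|\ell(p)v-h'|\le\theta|h|\le2\theta|h'|$. So $\ell(p)v_\parallel\ge(1-2\theta)|h'|>0$ and $|v_\perp|\le\frac{2\theta}{1-2\theta}v_\parallel\le4\theta v_\parallel$. The unknown factor $\ell(p)$ has dropped out. Integrating over the segment, we find that $\Phi(y+h)-\Phi(y)$ satisfies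 the same two inequalities $v_\parallel>0$, $|v_\perp|\le4\theta v_\parallel$: it is nonzero and makes an angle at most $4\theta$ with $h'$. The condition $|h|\le2|h'|$ is needed because $\Phi$ is only approximately independent of $x''$.

\emph{Step 2: triangles.} Call $Y=(y_0,y_1,y_2)\in D_\rho^3$ an \emph{admissible triple of side $s$} if $Jy_0,Jy_1,Jy_2$ form an equilateral triangle of side $s$ and $|y_a-y_b|\le2s$. Its \emph{image sides} are the numbers $|\Phi(y_a)-\Phi(y_b)|$, $a\ne b$, and $G(Y)$ is the largest image side divided by $s$. By Step 1 each angle of the triangle $\Phi(y_0)\Phi(y_1)\Phi(y_2)$ is within $8\theta$ of $\frac\pi3$, and $\frac\pi3+8\theta<\frac\pi2$. By the law of sines any two image sides of $Y$ have ratio at most $\Lambda$.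

\emph{Step 3: halving.} Let $\Delta\subset D_\rho$ be a horizontal ($x''$ constant) equilateral triangle of side $s$, and write $G(\Delta)$ for $G$ of its vertices. The midpoints of the sides divide $\Delta$ into four \emph{children} of side $s/2$, three at the corners and one in the center. Each of the nine small sides belongs to a corner child, and each corner child shares a side with the central one. Let $\lambda_-$ and $\lambda_+$ be the smallest and largest image of a small side. Passing from a corner child through the central child to another corner child and using Step 2 three times, we get $\lambda_+\le\Lambda^3\lambda_-$. The image vector of a side of $\Delta$ is the sum of the image vectors of its two halves, both within angle $4\theta$ of the direction of the side. Its length is therefore at most $2\lambda_+$, and at least its component along the side, which is at least $2\lambda_-\cos4\theta$. So $G(\Delta)\in[2\lambda_-\cos4\theta/s,\,2\lambda_+/s]$, while $G(\Delta')\in[2\lambda_-/s,\,2\lambda_+/s]$ for each child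 $\Delta'$. By the choice of $\theta_0$,
\begin{equation}\label{eq:halve}
2^{-1/8}\le G(\Delta)/G(\Delta')\le2^{1/8}.
\end{equation}

\emph{Step 4: slices.} Let $V_0,V_1,V_2$ be the vertices of $T_\rho=x_0'+\rho T$ and let $y\in D_\rho$. Starting from the triple $(V_0,y''),(V_1,y''),(V_2,y'')$, replace $y''$ by $x_0''$ at one vertex at a time. All four triples are admissible of side $\rho$, since $|y''-x_0''|\le\rho$ and so every edge has length at most $\sqrt2\rho$. Two consecutive triples share an edge, whose image lies between $\Lambda^{-1}$ and $1$ times the largest image side of either triple. So their values of $G$ have ratio in $[\Lambda^{-1},\Lambda]$, and since $\Lambda^3\le2$,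
\begin{equation}\label{eq:slice}
\tfrac12\le G(T_\rho\times\{y''\})/G(T_\rho\times\{x_0''\})\le2 .
\end{equation}
For $n=2$ this step is empty.

\emph{Step 5: the scale of the wavelength.} For $y\in D_\rho$ choose triangles $\Delta_0=T_\rho\times\{y''\}\supset\Delta_1\supset\cdots$, each a child of the previous one and all containing $y$. Let $i(y)\ge0$ be the least index with $2^{-i}\rho\le\ell(y)$; then $2^{i(y)}\le2\max(1,\rho/\ell(y))$. Every $p\in\Delta_{i(y)}$ has $|p-y|\le\ell(y)$, so $|\ell(p)/\ell(y)-1|\le\frac1{20}$ by Lemma~\ref{lem:improve}, and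
\[
\Big\|D\Phi(p)-\frac{J}{\ell(y)}\Big\|\le\frac{\theta}{\ell(p)}+\Big|\frac1{\ell(p)}-\frac1{\ell(y)}\Big|\le\frac{1}{10\,\ell(p)}\le\frac1{2\,\ell(y)} .
\]
Integrating along the sides of $\Delta_{i(y)}$ gives $\ell(y)G(\Delta_{i(y)})\in[\frac12,2]$. With \eqref{eq:halve},
\[
\tfrac12\,2^{-i(y)/8}\le\ell(y)\,G(T_\rho\times\{y''\})\le2\cdot2^{i(y)/8}.
\]

\emph{Step 6: conclusion.} Apply Step 5 to $y$ and to $x_0$ and use \eqref{eq:slice}. With $\lambda=\ell(y)/\ell_0$, so that $\rho/\ell(y)=q/\lambda$, and with $q\ge1$,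
\[
\max(\lambda,\lambda^{-1})\le8\cdot2^{(i(y)+i(x_0))/8}\le8\cdot4^{1/8}\max(1,q/\lambda)^{1/8}q^{1/8}\le16\max(1,q/\lambda)^{1/8}q^{1/8}.
\]
If $\lambda\ge1$, then $\max(1,q/\lambda)\le q$ and $\lambda\le16q^{1/4}$. If $\lambda\le1$, then $\lambda^{-1}\le16q^{1/4}\lambda^{-1/8}$; because the exponent $\frac18$ is less than $1$, this can be solved for $\lambda^{-1}$ and gives $\lambda^{-1}\le(16q^{1/4})^{8/7}=2^{32/7}q^{2/7}\le32q^{1/2}$.
\end{proof}

\section{Propagation and rigidity}\label{sec:rigid}

For a locally Lipschitz map $u$ let $E(u)=\{|Du|>1\}$. If $Du\in U_\varepsilon$ a.e.\ with $\varepsilon\le\frac14$, then $E(u)=\{Du\in U^S_\varepsilon\}$ up to a null set. Off $E(u)$ we have $|Du-A|\ge1$ for every $A\in S$.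

One good pair of small wavelength forces waves on a ball of unit size. Both bounds of Lemma~\ref{lem:power} are used: the lower one gives a step size that does not shrink, and the upper one, whose exponent is less than $1$, keeps the balls $B_{20\ell}$ inside the domain.

\begin{proposition}\label{prop:prop}
Let $u:\Omega=B_2(x_0)\to\mathbb{C}^3$ be Lipschitz with $Du\in U_{\varepsilon_1}$ a.e., and let $(x_0,\hat\ell)$ be good with $\hat\ell\le\frac12 10^{-4}$. Then $|B_{1/4}(x_0)\setminus E(u)|\le40^n\tau|B_{1/4}|$.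
\end{proposition}

\begin{proof}
\emph{Initial atlas.} Lemma~\ref{lem:cont} gives $\ell_0\in[0.9\hat\ell,1.1\hat\ell]$ such that $(x,\ell_0)$ is good for $|x-x_0|\le2\hat\ell$. By \eqref{eq:Drho}, and since $1.2\ell_0\le 1.32\hat\ell$, this covers all $x\in D_{\ell_0}$. So the constant $\ell_0$ is an atlas on $D_{\ell_0}$. Note $\ell_0\le10^{-4}$ and put $\ell_{\min}=\ell_0^{3/2}/32$. For any atlas on $D_\rho$ with $\ell(x_0)=\ell_0\le\rho\le1$, Lemma~\ref{lem:power} with $q\le1/\ell_0$ gives
\begin{equation}\label{eq:bounds}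
\ell_{\min}\le\ell\le16\,\ell_0^{3/4}\le0.016\quad\text{on }D_\rho .
\end{equation}

\emph{Extension.} Let $\ell$ be an atlas on $D_\rho$ with $\ell(x_0)=\ell_0\le\rho<1$, and let $\rho'=\min(1,\rho+\ell_{\min}/2)$. Define $p:D_{\rho'}\to D_\rho$ by $p(x)=x$ on $D_\rho$ and $p(x)=x_0+\frac{\rho}{\rho'}(x-x_0)$ otherwise. Then $|x-p(x)|\le1.2(\rho'-\rho)\le0.6\,\ell_{\min}\le\ell(p(x))$, and $B_{20\ell(p(x))}(p(x))\subset B_{1.2+0.32}(x_0)\subset\Omega$ by \eqref{eq:bounds}. For $x\in D_{\rho'}\setminus D_\rho$, Lemma~\ref{lem:cont} at the pair $(p(x),\ell(p(x)))$ provides $\ell(x)$ with $(x,\ell(x))$ good. On $D_\rho$ we keep $\ell$. In both cases $\ell(x)/\ell(p(x))\in[0.9,1.1]$. If $x,y\in D_{\rho'}$ and $|x-y|\le\ell(x)$, then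
\[
|p(x)-p(y)|\le\ell(x)+1.2\,\ell_{\min}\le(1.1+1.2)\,\ell(p(x))\le4\,\ell(p(x)),
\]
so $\ell(p(y))/\ell(p(x))\in[0.95,1.05]$ by Lemma~\ref{lem:improve} on $D_\rho$. Hence $\ell(y)/\ell(x)$ lies between $0.9\cdot0.95/1.1>\frac12$ and $1.1\cdot1.05/0.9<2$, and $\ell$ is an atlas on $D_{\rho'}$ with $\ell(x_0)=\ell_0$. Since $\ell_{\min}$ does not depend on $\rho$, finitely many extensions give an atlas on $D_1$, and \eqref{eq:bounds} holds on $D_1$.

\emph{Covering.} For $x\in D_1$, goodness and $|Du-\Pi|\ge1$ off $E(u)$ give $|B_{10\ell(x)}(x)\setminus E(u)|\le\tau|B_{10\ell(x)}|$. Cover $D_1$ by finitely many balls $B_{2\ell(x)}(x)$ and use (F4) to select disjoint balls $B_{2\ell_i}(x_i)\subset\Omega$, $\ell_i=\ell(x_i)$, with $D_1\subset\bigcup_iB_{10\ell_i}(x_i)$. Then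
\[
|D_1\setminus E(u)|\le\tau\sum_i|B_{10\ell_i}|=5^n\tau\sum_i|B_{2\ell_i}|\le5^n\tau|B_2|=40^n\tau|B_{1/4}|,
\]
and $B_{1/4}(x_0)\subset D_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose the theorem fails. Then there are $\varepsilon_j\in(0,\frac14)$ with $\varepsilon_j\to0$, connected open sets $\Omega_j$ and maps $u_j$ with $Du_j\in U_{\varepsilon_j}$ a.e.\ such that $E_j=E(u_j)$ and $\Omega_j\setminus E_j$ both have positive measure.

\emph{Normalization.} Connectedness lets us find a ball in which both phases have equal volume. Join a density point of $E_j$ to a density point of $\Omega_j\setminus E_j$ by a path in $\Omega_j$. For small $r$ we have $B_{40r}(p)\subset\Omega_j$ for all $p$ on the path, and $|E_j\cap B_r(p)|/|B_r|$ is larger than $\frac12$ at one end and smaller than $\frac12$ at the other. This ratio is continuous in $p$, so it equals $\frac12$ at some $p$. Replacing $u_j$ by $y\mapsto(8r)^{-1}(u_j(p+8ry)-u_j(p))$, we may assume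
\[
u_j:B_5\to\mathbb{C}^3,\qquad u_j(0)=0,\qquad Du_j\in U_{\varepsilon_j}\text{ a.e.},\qquad|B_{1/8}\setminus E_j|=\tfrac12|B_{1/8}| .
\]

\emph{The limit at unit scale is zero.} Let $u_j\to u$ uniformly along a subsequence and apply Lemma~\ref{lem:compact}. In case (b), $Du_j\to Du\in S$ in $L^1(B_5)$, while $|Du_j-Du|\ge1$ off $E_j$; this gives $|B_{1/8}\setminus E_j|\to0$, which is false. So $Du=0$, $u=u(0)=0$, and $\|u_j\|_\infty\to0$.

\emph{A good pair of small wavelength.} Choose a Lebesgue point $x_j\in B_{1/8}$ of $Du_j$ with $Du_j(x_j)\in U^S_{\varepsilon_j}$; note $B_2(x_j)\subset B_5$. For large $j$, Lemma~\ref{lem:stop} on $B_2(x_j)$ gives $r_j\le n\|u_j\|_\infty\to0$ with $d_{u_j}(x_j,r_j)=\frac12$. The maps $v^j(y)=r_j^{-1}(u_j(x_j+r_jy)-u_j(x_j))$ are defined on $B_{50}$ for large $j$ and satisfy the hypotheses of Lemma~\ref{lem:blow} with $M=50$. So $Dv^j\to\Pi_{\kappa,\alpha,\beta}$ in $L^1(B_{50})$ along a subsequence, with $|\kappa|\ge\frac15$. Entrywise complex conjugation is an isometry that preserves $S$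 and $0$ and maps $\Pi_{\kappa,\alpha,\beta}$ to $\Pi_{-\kappa,-\alpha,-\beta}$; replacing all $u_j$ by $\bar u_j$, which leaves $E_j$ unchanged, we may assume $\kappa>0$. Since $B_{10/\kappa}\subset B_{50}$, the pair $(0,1/\kappa)$ is good for $v^j$ when $j$ is large, and by scaling $(x_j,r_j/\kappa)$ is good for $u_j$ in $B_2(x_j)$.

\emph{Contradiction.} For large $j$ we have $r_j/\kappa\le\frac1210^{-4}$ and $\varepsilon_j\le\varepsilon_1$. Since $B_{1/8}\subset B_{1/4}(x_j)$, Proposition~\ref{prop:prop} gives
\[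
\tfrac12\,2^{-n}|B_{1/4}|=|B_{1/8}\setminus E_j|\le|B_{1/4}(x_j)\setminus E_j|\le40^n\tau|B_{1/4}|,
\]
that is, $\tau\ge\frac1280^{-n}$, contrary to \eqref{eq:tau}.
\end{proof}

\section{The measures in $\mathcal{M}^{qc}(K)$}\label{sec:class}

A measure in $\mathcal{M}^{qc}(K)$ with barycenter $0$ is generated by maps that tend to $0$ uniformly. Near most points where the gradient is close to $S$, the stopping radius reveals many periods of a wave. Replacing these wave patches by constants removes a multiple of $\sigma$, adds the same multiple of $\delta_0$, and leaves an admissible measure.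

\begin{proposition}\label{prop:surgery}
Let $\nu\in\mathcal{M}^{qc}(K)$ with $\bar\nu=0$ and $t:=\nu(S)>0$. Then there is $c>0$ such that $\nu-c\sigma+c\delta_0$ is a nonnegative measure and belongs to $\mathcal{M}^{qc}(K)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Proposition~\ref{prop:surgery}]
Dirac masses on $K$ belong to $\mathcal{M}^{qc}(K)$, and so do the $\mu_t$ by Theorem~\ref{thm:A}. For $\delta_A$, $A\in K$, the conclusion of the conjecture holds with $u_j(x)=Ax$. For $\sigma$ it holds with $u_N=P_{2\pi N,0,0}$, whose gradients lie in $S$ and generate $\sigma$ by (F3). For $\mu_t$, $0<t<1$, it fails by Corollary~\ref{cor:false}. It remains to show that there are no other measures.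

Let $\nu\in\mathcal{M}^{qc}(K)$. For quasiconvex $f$ we have $f(\bar\nu)\le\langle\nu,f\rangle\le\sup_Kf$, so $\bar\nu\in K^{qc}=K$. If $\bar\nu\in S$, then $A:\bar\nu\le4$ for $|A|\le2$, with equality only for $A=\bar\nu$, while $\int A:\bar\nu\,d\nu(A)=|\bar\nu|^2=4$; so $\nu=\delta_{\bar\nu}$. Let $\bar\nu=0$. For $c\ge0$ the signed measure $\nu_c=\nu-c\sigma+c\delta_0$ has mass $1$, support in $K$ and barycenter $0$. It belongs to $\mathcal{M}^{qc}(K)$ exactly if $\langle\nu_c,f\rangle\ge0$ for continuous $f\ge0$ and $\langle\nu_c,f\rangle\ge f(0)$ for quasiconvex $f$. These conditions are closed in $c$, hold for $c=0$, and force $0\le\nu_c(S)=\nu(S)-c$. Let $c^*\in[0,1]$ be the largest such $c$. If $\nu_{c^*}(S)>0$, Proposition~\ref{prop:surgery} applied to $\nu_{c^*}$ gives a larger one. So $\nu_{c^*}=\delta_0$, that is, $\nu=\mu_{c^*}$.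
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surgery}]
\emph{Step 1: a generating sequence with zero boundary values.} The theorem of Kinderlehrer and Pedregal \cite{KP} states that a compactly supported probability measure $\nu$ with $\langle\nu,f\rangle\ge f(\bar\nu)$ for all quasiconvex $f$ is generated by the gradients of a sequence of maps on $Q$ with uniformly bounded gradients. Let $u_j$ be such maps for our $\nu$, normalized to vanish at the center of $Q$. Testing with linear $f$ gives $Du_j\overset{*}{\rightharpoonup}\bar\nu=0$, so every uniform limit point of $u_j$ is $0$ and $\|u_j\|_\infty\to0$. Let $\delta_j=\|u_j\|_\infty^{1/2}+1/j$ and multiply $u_j$ by a cutoff that is compactly supported in $Q$, equals $1$ on $(\delta_j,1-\delta_j)^n$, and has gradient at most $C/\delta_j$. The new gradients are uniformly bounded and differ from $Du_j$ only on sets of measure at most $2n\delta_j\to0$, so they still generate $\nu$. Thus we may assume $u_j\in W^{1,\infty}_0(Q;\mathbb{C}^3)$, $|Du_j|\le\Gamma$ and $\|u_j\|_\infty\to0$.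 Let $g_j=\operatorname{dist}(Du_j,K)$, extended by $0$ outside $Q$. Then $\|g_j\|_{L^1}\to\langle\nu,\operatorname{dist}(\cdot,K)\rangle=0$, and $s_j:=\|g_j\|_{L^1}^{1/2}+1/j\to0$.

\emph{Step 2: points at which closeness holds at all scales.} Now $Du_j$ is close to $K$ only in $L^1$, which is not scale invariant; the maximal function repairs this at most points. Let $Q'=(\frac14,\frac34)^n$ and let $G_j$ be the set of Lebesgue points $x\in Q'$ of $Du_j$ with $|Du_j(x)|\ge1$ and $\mathsf{M}g_j(x)\le s_j$. By (F5), $|\{\mathsf{M}g_j>s_j\}|\le C\|g_j\|_{L^1}^{1/2}\to0$. The indicator function of $\{|A|\ge1\}$ lies between two continuous functions that equal $0$ at $0$ and $1$ on $S$, and both have integral $t$ against $\nu$. Hence $|G_j|\to2^{-n}t$. A Lebesgue point of $Du_j$ is one of $g_j$, so $\operatorname{dist}(Du_j(x),K)\le\mathsf{M}g_j(x)\le s_j$ for $x\in G_j$; if $s_j<\frac12$, then $|Du_j(x)|\ge1$ shows that the nearest point of $K$ is in $S$. For all $j$ with $s_j<\frac12$ and $n\|u_j\|_\infty\le\frac18$, Lemma~\ref{lem:stop}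 on $B_{1/8}(x)$ gives for each $x\in G_j$ a radius $r_j(x)\le n\|u_j\|_\infty$ with $d_{u_j}(x,r_j(x))=\frac12$.

\emph{Step 3: uniform blow-up.} We claim that for $M\ge1$ and $\epsilon>0$ there is $j_1$ such that for all $j\ge j_1$ and $x\in G_j$, with $r=r_j(x)$, we have $B_{Mr}(x)\subset Q$ and there are $|\kappa|\ge\frac15$, $\alpha,\beta\in\mathbb{R}$, $a\in\mathbb{C}^3$ with
\begin{equation}\label{eq:patch}
\operatorname{av}_{B_{Mr}(x)}\Big|Du_j-\Pi_{\kappa,\alpha,\beta}\Big(\frac{\cdot-x}{r}\Big)\Big|\le\epsilon,\qquad\sup_{B_{Mr}(x)}|u_j-a|\le10r .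
\end{equation}
The inclusion holds once $Mn\|u_j\|_\infty<\frac14$. If the rest fails, there are infinitely many $j$ and points $x_j\in G_j$, $r_j=r_j(x_j)$, for which no choice of $\kappa,\alpha,\beta,a$ gives \eqref{eq:patch}. The maps $v^j(y)=r_j^{-1}(u_j(x_j+r_jy)-u_j(x_j))$ on $B_M$ have $d_{v^j}(0,1)=\frac12$ and $\operatorname{av}_{B_M}\operatorname{dist}(Dv^j,K)\le\mathsf{M}g_j(x_j)\le s_j\to0$. By Lemma~\ref{lem:blow}, along a subsequence $Dv^j\to\Pi_{\kappa,\alpha,\beta}$ in $L^1(B_M)$ and $v^j\to a'+P_{\kappa,\alpha,\beta}$ uniformly, where $|\kappa|\ge\frac15$ and $|P_{\kappa,\alpha,\beta}|\le5\sqrt3<10$. So \eqref{eq:patch} holds for large $j$ with $a=u_j(x_j)+r_ja'$, a contradiction. Consequently, for fixed $M$ there are $\epsilon_j\to0$ such that \eqref{eq:patch} holds with $\epsilon=\epsilon_j$ for all large $j$ and all $x\in G_j$.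

\emph{Step 4: surgery.} Fix $\vartheta\in(0,\frac12)$ and let $M=10/\vartheta$. For large $j$ take a compact subset of $G_j$ of measure at least $\frac12|G_j|$, cover it by finitely many balls $B_{Mr_j(x)}(x)$, $x\in G_j$, and select by (F4) disjoint balls $B_i=B_{Mr_i}(x_i)\subset Q$, $r_i=r_j(x_i)$, with
\[
\lambda_j:=\sum_i|B_i|\ge\tfrac12\,3^{-n}|G_j| .
\]
Let $\kappa_i,\alpha_i,\beta_i,a_i$ be as in \eqref{eq:patch}, let $B_i'=B_{(1-\vartheta)Mr_i}(x_i)$ and $\eta_i=\min\{1,\operatorname{dist}(\cdot,\mathbb{R}^n\setminus B_i)/(\vartheta Mr_i)\}$. Then $\eta_i=1$ on $B_i'$, $\eta_i=0$ off $B_i$, and $|D\eta_i|\le1/(\vartheta Mr_i)=1/(10r_i)$. Put $\tilde u_j=u_j-\sum_i\eta_i(u_j-a_i)\in W^{1,\infty}_0(Q;\mathbb{C}^3)$. In $B_i$ we have $D\tilde u_j=(1-\eta_i)Du_j-(u_j-a_i)\otimes D\eta_i$, and the last term has norm at most $10r_i/(10r_i)=1$. So $|D\tilde u_j|\le\Gamma+1$, $D\tilde u_j=Du_j$ off $\bigcup_iB_i$, and $D\tilde u_j=0$ on $B_i'$. For continuous $f$,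
\begin{equation}\label{eq:split}
\int_Qf(D\tilde u_j)=\int_Qf(Du_j)-\sum_i\int_{B_i}f(Du_j)+\sum_i\int_{B_i}f(D\tilde u_j).
\end{equation}
The first term on the right tends to $\langle\nu,f\rangle$. Since $|B_i\setminus B_i'|\le n\vartheta|B_i|$ and $\lambda_j\le1$, the third differs from $\lambda_jf(0)$ by at most $C_f\vartheta$, where $C_f=2n\sup_{|A|\le\Gamma+1}|f|$.

\emph{Step 5: the removed part is a multiple of $\sigma$.} Let
\[
\omega_f(M)=\sup_{|\kappa|\ge1/5,\ \alpha,\beta}\big|\operatorname{av}_{B_M}f(\Pi_{\kappa,\alpha,\beta})-\langle\sigma,f\rangle\big| .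
\]
We show that $\omega_f(M)\to0$ as $M\to\infty$. Write $f(\Pi_{\kappa,\alpha,\beta}(y))=F(\kappa y_1+\alpha,\kappa y_2+\beta)$ with $F$ continuous and $2\pi$-periodic in both variables and with mean $\langle\sigma,f\rangle$. For $(p,q)\in\mathbb{Z}^2\setminus\{0\}$, rotation and scaling show that the average of $e^{i(p(\kappa y_1+\alpha)+q(\kappa y_2+\beta))}$ over $B_M$ has modulus $\Psi(M|\kappa|\sqrt{p^2+q^2})$, where $\Psi(s)=|\operatorname{av}_{B_1}e^{isy_1}|\to0$ as $s\to\infty$ by the Riemann--Lebesgue lemma. If $\sum c_{pq}e^{i(p\xi_1+q\xi_2)}$ is a trigonometric polynomial within $\epsilon'$ of $F$, then $\omega_f(M)\le2\epsilon'+\sum|c_{pq}|\sup_{s\ge M/5}\Psi(s)$, the sum being over $(p,q)\ne0$. Such polynomials exist for every $\epsilon'>0$, which proves the assertion.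

By uniform continuity, for every $\epsilon'>0$ there is $C_{\epsilon'}$ with $|f(X)-f(Y)|\le\epsilon'+C_{\epsilon'}|X-Y|$ for $|X|,|Y|\le\Gamma+2$. By \eqref{eq:patch}, $\operatorname{av}_{B_i}f(Du_j)$ differs from $\operatorname{av}_{B_M}f(\Pi_{\kappa_i,\alpha_i,\beta_i})$ by at most $\epsilon'+C_{\epsilon'}\epsilon_j$, for all $i$. So the second term in \eqref{eq:split} differs from $-\lambda_j\langle\sigma,f\rangle$ by at most $\omega_f(M)+o(1)$ as $j\to\infty$.

\emph{Step 6: the limit.} Choose a subsequence, depending on $\vartheta$ but not on $f$, along which $\lambda_j\to c_\vartheta\in[\frac126^{-n}t,1]$. Along it, for every continuous $f$,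
\[
\limsup_{j\to\infty}\Big|\int_Qf(D\tilde u_j)-\langle\nu-c_\vartheta\sigma+c_\vartheta\delta_0,f\rangle\Big|\le\omega_f(10/\vartheta)+C_f\vartheta .
\]
If $f\ge0$, then $\int_Qf(D\tilde u_j)\ge0$. If $f$ is quasiconvex, then $\int_Qf(D\tilde u_j)\ge f(0)$, because $\tilde u_j\in W^{1,\infty}_0$. Let $\vartheta\to0$ along a sequence with $c_\vartheta\to c\ge\frac126^{-n}t>0$. The measure $\nu'=\nu-c\sigma+c\delta_0$ then satisfies $\langle\nu',f\rangle\ge0$ for all continuous $f\ge0$ and $\langle\nu',f\rangle\ge f(0)$ for all quasiconvex $f$. It has mass $1$, support in $K$ and barycenter $0$, so $\nu'\in\mathcal{M}^{qc}(K)$.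
\end{proof}

\begin{thebibliography}{9}

\bibitem{KP} Kinderlehrer and Pedregal, Arch. Rational Mech. Anal. 115 (1991).

\bibitem{MPT} \emph{Microstructures, phase transitions}, \texttt{https://files-www.mis.mpg.de/mpi-typo3/preprints/1997/preprint1997\_3.pdf}

\end{thebibliography}
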